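# Graphs with game coloring number at most 19 and unbounded arrangeability

## 1. A disproof and a double-logarithmic law

All graphs are finite, simple and undirected. We write $\operatorname{arr}(G)$ for the arrangeability of $G$, $\operatorname{gcol}(G)$ for its game coloring number, and $\operatorname{sd}_1(H)$ for the graph obtained from $H$ by subdividing every edge once. These notions are defined in Section 2.

**Theorem 1.** For every $d\ge 2$ there is a graph $H_d$ such that $G_d=\operatorname{sd}_1(H_d)$ satisfies
$$\operatorname{gcol}(G_d)\le 19\qquad\text{and}\qquad \operatorname{arr}(G_d)\ge \frac{d-2}{4}.$$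
The same two bounds hold after adding isolated vertices to $G_d$, and $|V(G_d)|\le 2^{2^{5d}}$.

Theorem 1 answers a question posed as a conjecture in the paper "On Forbidden Subdivision Characterization of Graph Classes".

**Conjecture.** There exists a function $f:\mathbb N\to\mathbb N$ such that for every positive integer $c$ and each graph $G$, if $G$ is not $f(c)$-arrangeable, then $\operatorname{gcol}(G)\ge c$.

In plain words: does large arrangeability force a large game coloring number? The converse direction is quoted in that paper as a known fact: $\operatorname{gcol}$ is bounded above by a function of $\operatorname{arr}$. The conjecture would thus say that the two parameters are bounded on the same graph classes. Theorem 1 says no, and more precisely **no value $f(c)$ exists for any $c\ge 20$**. Indeed, given $c\ge 20$ and a candidate $f(c)$, take $d$ with $(d-2)/4>f(c)$. Then $G_d$ is not $f(c)$-arrangeable, yet $\operatorname{gcol}(G_d)\le 19<c$. (The constant $19$ is not optimized, and nothing is claimed about smaller $c$.)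

The graphs $G_d$ are enormous, doubly exponential in their arrangeability. Two further theorems show that this is unavoidable.

**Theorem 2.** For every $c\ge 1$ there is $k_0(c)$ such that if $H$ is $k$-regular with $k\ge k_0(c)$ and $\operatorname{sd}_1(H)\subseteq G$, then $\operatorname{gcol}(G)\ge c+1$.

**Theorem 3.** For every $c\ge 1$ there is $C_c$ such that every $n$-vertex graph $G$, $n\ge 16$, with $\operatorname{gcol}(G)\le c$ has $\operatorname{arr}(G)\le C_c\log\log n$. For every fixed $c\ge 19$ this is best possible up to the constant: the largest arrangeability of an $n$-vertex graph with game coloring number at most $c$ is $\Theta_c(\log\log n)$.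

Here $\subseteq$ means "is a subgraph of", not necessarily induced. Sections 3 to 7 prove Theorem 1, Section 8 proves Theorem 2, and Section 9 proves Theorem 3.

## 2. Arrangeability, the marking game, and subdivisions

**Definition (arrangeability).** Let $p\ge 0$ be an integer. A graph $G$ is *$p$-arrangeable* if there is a linear ordering $v_1,\dots,v_n$ of $V(G)$ such that for every $i$
$$\bigl|L_i\cap N\bigl(R_i\cap N(v_i)\bigr)\bigr|\le p,\qquad L_i=\{v_1,\dots,v_{i-1}\},\quad R_i=\{v_{i+1},\dots,v_n\},$$
where $N(X)$ is the set of vertices adjacent to some vertex of $X$. The *arrangeability* $\operatorname{arr}(G)$ is the least such $p$.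

So from $v_i$ one takes a step right along an edge, then a step along an edge to a place left of $v_i$; at most $p$ vertices may be reachable this way. For a forest, order each tree with its root first and every parent before its children. The right neighbours of $v$ are its children, whose other neighbours are grandchildren of $v$, again to the right. So forests have arrangeability $0$. For a cycle $C_n$, the last vertex of any ordering has two neighbours, and the later of these sees the earlier one through the last vertex, so $\operatorname{arr}(C_n)\ge 1$. Ordering the vertices around the cycle gives $\operatorname{arr}(C_n)\le1$. In $K_n$ with $n\ge2$ all orderings look alike and $v_{n-1}$ is the worst vertex, so $\operatorname{arr}(K_n)=n-2$.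

Arrangeability does not increase when we pass to a subgraph: restrict the ordering.

**Definition (game coloring number).** In the *marking game* on $G$ with parameter $k$, Alice and Bob alternately mark unmarked vertices, Alice first. At the moment a vertex is marked it must have at most $k-1$ marked neighbours. Alice wins if all vertices become marked; Bob wins if this becomes impossible. $\operatorname{gcol}(G)$ is the least $k$ for which Alice has a winning strategy.

An unmarked vertex with $k$ marked neighbours can never be marked, so Bob tries to create one. Always $\operatorname{gcol}(G)\le\Delta(G)+1$. For a star with at least one edge, Alice marks the centre first, and then every leaf has at most one marked neighbour: $\operatorname{gcol}=2$ (with $k=1$ no edge could have both its ends marked). For the path $a\,b\,c\,d$ the value is already $3$. With $k=2$, if Alice starts with $b$, Bob marks $d$ and $c$ is stuck; if she starts with $a$, Bob marks $c$ and $b$ is stuck; the other two openings are symmetric. With $k=3$ nothing can go wrong, since all degrees are at most $2$.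

**Definition (1-subdivision).** $\operatorname{sd}_1(H)$ arises from $H$ by replacing each edge $e=xy$ by a path $x\,z_e\,y$ with a new vertex $z_e$. The vertices of $H$ are called *original*, the $z_e$ are *subdivision vertices*. During a game, the *load* of an original vertex is the number of marked subdivision vertices adjacent to it.

For example, $\operatorname{sd}_1(K_3)=C_6$. In $\operatorname{sd}_1(H)$ an original vertex has only subdivision vertices as neighbours, so its load is exactly its number of marked neighbours. A subdivision vertex has degree $2$. Hence with $k\ge 3$ the only vertices that can get stuck are original ones: *in the game on $\operatorname{sd}_1(H)$ one only has to watch loads.*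

## 3. Arrangeability of a 1-subdivision and the density of subgraphs

This section shows that for 1-subdivisions, arrangeability is a density parameter.

**Lemma 4.** Let $G$ be $\operatorname{sd}_1(H)$, possibly with isolated vertices added. If $G$ is $p$-arrangeable, then $e(H)\le (2p+1)|V(H)|$.

*Proof.* Fix a suitable ordering. We count edges of $H$ in two classes.

First, any vertex $w$ has at most $p+1$ neighbours to its left. Let $z_1<\dots<z_s$ be its left neighbours, $s\ge1$. The vertices $z_1,\dots,z_{s-1}$ lie to the left of $z_s$ and share with $z_s$ the neighbour $w$, which lies to the right of $z_s$. So $s-1\le p$. Consequently at most $(p+1)|V(H)|$ edges $e=xy$ of $H$ have $z_e$ preceding $x$ or $y$: charge such an edge to an endpoint that has $z_e$ as a left neighbour.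

Every other edge $e=xy$ of $H$, with $x$ before $y$ say, has $z_e$ after both. Then $x$ is to the left of $y$ and has with $y$ the common neighbour $z_e$ to the right of $y$. For each $y$ there are at most $p$ such $x$, so this class has at most $p|V(H)|$ edges. Adding the two counts gives the claim. $\square$

Conversely, list the original vertices first, in an ordering in which each has at most $D$ $H$-neighbours to its left, and then all subdivision vertices. A subdivision vertex has no right neighbour. An original vertex sees, through subdivision vertices to its right, exactly its left $H$-neighbours. So $\operatorname{arr}(\operatorname{sd}_1(H))\le D$. Such an ordering exists when $H$ is $D$-degenerate, that is, when every nonempty subgraph has a vertex of degree at most $D$. With $\rho(H)=\max_{\emptyset\ne U\subseteq V(H)} e(H[U])/|U|$, every nonempty subgraph has average degree at most $2\rho(H)$. Combining this with Lemma 4 applied to a densest $H[U]$, we obtain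
$$\tfrac12\bigl(\rho(H)-1\bigr)\le \operatorname{arr}(\operatorname{sd}_1(H))\le 2\rho(H).$$
So what counts is the densest *subgraph*. Isolated vertices make $e(H)/|V(H)|$ as small as we like without changing $\operatorname{arr}(\operatorname{sd}_1(H))$.

To disprove the conjecture with 1-subdivisions we therefore need graphs $H$ with $\rho(H)$ unbounded for which Alice can keep all loads of unmarked vertices bounded.

## 4. Complete bipartite graphs and global orientations

**The densest candidate.** Take $H=K_{n,n}$. Lemma 4 gives $\operatorname{arr}\ge (n-2)/4$. But Kierstead and Trotter proved that $\operatorname{gcol}(\operatorname{sd}_1(K_{n,n}))=\Theta(\log n)$. This grows, so these graphs do not refute the conjecture. Theorem 2 says more: for any $H$ with $\operatorname{gcol}(\operatorname{sd}_1(H))\le 19$, no subgraph of $H$ is $k$-regular with $k\ge k_0(19)$. So we want graphs that are dense but have no regular subgraph of large degree.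

**A first strategy for Alice.** When Bob marks $z_{ab}$, the loads of $a$ and $b$ go up by one. If only one of them is unmarked, Alice marks it and no harm is done. If both are unmarked she can only save one, and the other survives with a larger load. An orientation of $H$ is a natural rule for deciding.

**Proposition 5.** If $H$ has an orientation with all out-degrees at most $r$, where $r\ge 1$, then $\operatorname{gcol}(\operatorname{sd}_1(H))\le r+2$.

*Proof.* Alice only marks original vertices while there are unmarked ones. When Bob marks $z_{ab}$ with $a\to b$, she marks $b$ if it is unmarked; otherwise she marks $a$ if it is unmarked; in all other cases she marks any original vertex. If the load of $v$ goes up when Bob marks $z_{vw}$, and $v$ is still unmarked after the reply, then $v\to w$. Different increases use different out-edges. So after Alice's moves unmarked vertices have load at most $r$, and after Bob's moves at most $r+1$. Thus every unmarked original vertex may be marked with parameter $r+2$, and subdivision vertices cause no trouble since $r+2\ge 3$. $\square$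

This strategy can never refute the conjecture. An orientation with out-degrees at most $r$ forces $e(H[U])\le r|U|$ for every $U$, so $\rho(H)\le r$ and $\operatorname{arr}(\operatorname{sd}_1(H))\le 2r$ by Section 3. The attempt dies because *all* edges of $H$ are oriented within a bounded out-degree budget.

**What can be saved.** A vertex with small load needs no protection. Call a vertex hot once it is unmarked with load at least $4$. The orientation only matters for edges with both ends hot. Two resources appear.

* After $t$ moves of Bob the total load is at most $2t$, so at most $t/2$ vertices have ever been hot. It would suffice that *small* vertex sets of $H$ are sparse.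
* Alice has to react only at hot vertices, and each such reaction uses up a hot vertex. So at least about half of her moves are free.

In a dense $H$ the sets of one given size can be sparse, but not those of all sizes. Our $H$ will consist of a huge set $B$, each vertex of which has one neighbour in each of $d$ layers $A_1,\dots,A_d$ of very rapidly decreasing sizes. A set of $s$ vertices of $B$ together with all layers much smaller than $s$ is dense. So Alice uses her free moves to mark the small layers, smallest first, *before* the number of hot vertices becomes comparable to their size. The edges to a fully marked layer do not matter any more, and what remains is sparse at the current scale.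

One difficulty is left: the game is online. The edges between hot vertices must be oriented as the hot vertices appear, with out-degrees bounded for ever. A newly hot vertex might have many neighbours among the old ones. This is what the closure rule in Section 6 prevents.

## 5. A layered graph that is sparse at each scale

**Parameters.** Fix $d\ge 2$ and let $r=2d+10$,
$$D_i=2^{r2^{i-1}}\ (1\le i\le d),\qquad N=D_d,\qquad n_i=N/D_i .$$
So $D_{i+1}=D_i^2$. Take disjoint sets $B,A_1,\dots,A_d$ with $|B|=N$ and $|A_i|=n_i$, and functions $f_i:B\to A_i$ to be chosen. Let $H=H_d$ be the bipartite graph with edges $bf_i(b)$ for $b\in B$, $1\le i\le d$. Then $e(H)=dN$, and a vertex of $A_i$ has $D_i$ neighbours on average. For $d=3$, for instance, $r=16$, the numbers $D_1,D_2,D_3$ are $2^{16},2^{32},2^{64}$, $N=2^{64}$, and the layers have sizes $2^{48},2^{32},1$.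

Since $n_{i+1}=N/D_i^2=n_i/D_i$ and $D_i\ge 2^{10}$,
$$6n_{i+1}\le n_i,\qquad \sum_{i\ge j}n_i\le 2n_j,\qquad \sum_i n_i\le N,\qquad |V(H)|\le 2N. \tag{1}$$
(The second is a geometric series; the third holds because $2n_1=2N/D_1\le N$.)

**Lemma 6.** The $f_i$ can be chosen so that for all $2\le j\le d$, all $S\subseteq B$ and all $T\subseteq A_1\cup\dots\cup A_{j-1}$ with $1\le|S|+|T|\le 6n_j$, we have $e_H(S,T)<3(|S|+|T|)$.

*Proof.* Choose all values $f_i(b)$ independently and uniformly. Call $(S,T)$ bad for $(j,u)$ if $|S|+|T|=u\le 6n_j$, $T\subseteq A_1\cup\dots\cup A_{j-1}$ and $e_H(S,T)\ge 3u$. We show that the expected number of bad pairs, over all $j$ and $u$, is less than $1$.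

Fix $j$, $u$ and such $S,T$. For $b\in S$ and $i<j$,
$$P\bigl(f_i(b)\in T\bigr)=\frac{|T\cap A_i|}{n_i}\le\frac{u}{n_{j-1}}=\frac{uD_{j-1}}N ,$$
and these events are independent. There are at most $du$ pairs $(b,i)$, hence at most $2^{du}$ sets of $3u$ of them, so
$$P(e_H(S,T)\ge 3u)\le 2^{du}\Bigl(\frac{uD_{j-1}}N\Bigr)^{3u}.$$
The number of pairs $(S,T)$ with $|S|+|T|=u$ is at most $\binom{2N}{u}\le(2\mathrm eN/u)^u\le (6N/u)^u$. So the expected number of bad pairs for $(j,u)$ is at most
$$\Bigl[\frac{6N}u\,2^d\Bigl(\frac{uD_{j-1}}N\Bigr)^3\Bigr]^u=\Bigl[6\cdot 2^dD_{j-1}^3\Bigl(\frac uN\Bigr)^2\Bigr]^u\le\Bigl[\frac{216\cdot 2^dD_{j-1}^3}{D_j^2}\Bigr]^u=\Bigl[\frac{216\cdot 2^d}{D_{j-1}}\Bigr]^u\le\Bigl(\frac1{4d}\Bigr)^u .$$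
Here we used $u/N\le 6n_j/N=6/D_j$, then $D_j=D_{j-1}^2$, then $D_{j-1}\ge 2^{2d+10}$, which gives $216\cdot2^d/D_{j-1}\le \frac{216}{1024}2^{-d}\le\frac1{4d}$. Summing over $u\ge 1$ gives at most $\frac1{4d-1}\le\frac1{3d}$, and summing over the fewer than $d$ values of $j$ gives at most $\frac13<1$. So some choice has no bad pair. $\square$

(The factor $3$ is what this calculation needs: with $2$ in its place the bracket would be bounded only by $36\cdot 2^d D_{j-1}^2/D_j=36\cdot 2^d$.)

Fix such $f_i$. For $1\le j\le d$ let $F_j=H[B\cup A_1\cup\dots\cup A_j]$; this is what is left of $H$ when the layers smaller than $A_j$ are removed.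

**Sparsity at scale $n_j$.** For $1\le j\le d$,
$$e_{F_j}(U)<4|U|\qquad\text{for all }U\subseteq V(F_j)\text{ with }1\le|U|\le 6n_j. \tag{2}$$
To see this, let $S=U\cap B$, $T=U\cap(A_1\cup\dots\cup A_{j-1})$. Each $b\in B$ has exactly one neighbour in $A_j$, so $e_{F_j}(U)\le e_H(S,T)+|S|$. If $S\cup T=\emptyset$, there are no edges in $U$. If $j=1$, then $T=\emptyset$ and $e_{F_1}(U)\le|S|\le |U|<4|U|$. Otherwise Lemma 6 gives $e_{F_j}(U)<3(|S|+|T|)+|S|\le 4|U|$.

**Remark (no 24-regular subgraph).** The following consequence of (1) and (2) is not needed later, but it shows the mechanism and matches Theorem 2. Let $K\subseteq H$ be a $k$-regular subgraph, $k\ge1$, with vertex set $U$, $|U|=u$; it has $ku/2$ edges. If $u>6n_1$, all edges of $K$ meet one of the at most $2n_1<u/3$ vertices of $A_1\cup\dots\cup A_d$, so there are fewer than $ku/3$, a contradiction. Otherwise take the largest $j$ with $u\le 6n_j$. Fewer than $4u$ edges of $K$ lie in $F_j$, by (2). The others meet $A_{j+1}\cup\dots\cup A_d$; if $j<d$, this set has at most $2n_{j+1}<u/3$ vertices, and if $j=d$ it is empty. So $ku/2<4u+ku/3$, that is, $k<24$.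

**The arrangeability bound.** Let $G$ be $\operatorname{sd}_1(H)$ with any number of isolated vertices added. If $G$ is $p$-arrangeable, Lemma 4 and (1) give
$$dN=e(H)\le(2p+1)|V(H)|\le (2p+1)\,2N ,$$
that is, $p\ge (d-2)/4$. This is the lower bound in Theorem 1.

## 6. Alice keeps all loads at most 18

Let $G$ be $\operatorname{sd}_1(H)$ plus possibly isolated vertices, and play with $k=19$. Alice will ensure that **every unmarked original vertex always has load at most $18$**. All other vertices have degree at most $2$. So every unmarked vertex can then always be marked, and Alice wins.

Alice marks only original vertices as long as an unmarked original vertex exists. Afterwards she marks anything, and only vertices of degree at most $2$ remain. So we consider the game while unmarked original vertices exist.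

**Step 1: Phases, hot vertices, free moves.** This step fixes the vocabulary. Alice makes a first move; then *round $t$* is Bob's $t$-th move followed by Alice's response. An original vertex is *hot* if it is unmarked and has load at least $4$. The *phase* $j(t)$ is the largest $j$ such that after Bob's $t$-th move $A_j$ contains an unmarked vertex, and $j(t)=0$ if there is none. Since marks are permanent, $j(t)$ is nonincreasing in $t$. In phase $j$ all layers $A_{j+1},\dots,A_d$ are fully marked, so *in phase $j\ge1$ every unmarked original vertex, in particular every hot vertex, lies in $V(F_j)$.*

A *free move* of Alice marks an unmarked vertex of $A_j$, where $j$ is maximal such that $A_j$ is not fully marked; if all $A_i$ are fully marked, it marks an unmarked vertex of $B$. Her very first move is free. Each response will be either a free move or a *forced* one, and a forced move always marks a vertex that is hot at that time. The exact rule comes in Step 5.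

**Step 2: The clock.** We bound how long a phase can last and how many vertices are hot by then.

**Lemma 7.** By the end of round $t$, at most $t/2$ vertices have ever been hot, and at most $t/2$ forced moves were made. If $j(t)=j\ge 1$, then $t\le 4n_j$.

*Proof.* Bob has marked at most $t$ subdivision vertices and Alice none, so the sum of all loads is at most $2t$. Loads never decrease, so a vertex that was ever hot has load at least $4$; there are at most $t/2$ of these. Distinct forced moves mark distinct hot vertices, so there are at most $t/2$ forced moves.

Now let $j(t)=j\ge1$. Consider Alice's first $t$ moves, namely the initial one and those of rounds $1,\dots,t-1$. At most $(t-1)/2$ of them are forced, so at least $t-(t-1)/2\ge t/2$ are free. The layer $A_j$ still has an unmarked vertex after Bob's $t$-th move, so it was not fully marked at those times, and each of these free moves marked a vertex of $A_j\cup\dots\cup A_d$. By (1), $t/2\le\sum_{i\ge j}n_i\le 2n_j$. $\square$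

This is where the threshold $4$ pays off: it leaves Alice at least half of her moves for clearing the small layers.

**Step 3: A closed set containing the hot vertices.** The purpose is to make sure that a vertex entering the bookkeeping has few neighbours that were there before. Alice maintains sets $\emptyset=Q_0\subseteq Q_1\subseteq\cdots\subseteq V(H)$. In round $t$, after Bob's move, let $j=j(t)$. If $j=0$, put $Q_t=Q_{t-1}$. If $j\ge1$, start with $Q=Q_{t-1}$.

* Add, one at a time, the hot vertices not yet in $Q$. They lie in $V(F_j)$.
* *Closure rule:* as long as some vertex of $V(F_j)\setminus Q$ has at least $8$ $F_j$-neighbours in $Q$, add such a vertex, one at a time.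

Let $Q_t$ be the final set and $Z=Q_t\setminus Q_{t-1}\subseteq V(F_j)$. So a vertex with eight $F_j$-neighbours in $Q$ is taken in at once, even if its own load is $0$. A vertex that becomes hot only later, and has not been taken in by then, has at most seven. The price is that $Q$ grows; sparsity controls the growth.

**Lemma 8.** In every round of phase $j\ge1$, at every moment of the update, $|Q|<6n_j$.

*Proof.* Induct on time. At the start of phase $j$ either $Q$ is empty, because this is the first round, or the preceding phase was some $j'\ge j+1$ and by induction $|Q|<6n_{j'}\le 6n_{j+1}\le n_j$, by (1). In both cases $|Q|\le n_j$.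

Suppose that later in phase $j$, say in round $t$, we reach $|Q|=6n_j$ for the first time. By Lemma 7, $t\le4n_j$, and at most $t/2\le 2n_j$ vertices were ever hot. Hence at least $6n_j-n_j-2n_j=3n_j$ vertices were added during phase $j$ by the closure rule. Each contributed, when it was added, at least $8$ new edges of $F_j$ inside $Q\cap V(F_j)$. So $e_{F_j}(Q\cap V(F_j))\ge 24n_j$. But $1\le |Q\cap V(F_j)|\le 6n_j$, so (2) says that this number of edges is less than $4\cdot 6n_j=24n_j$, a contradiction. $\square$

**Step 4: Orienting edges online.** Now we orient edges so that hot–hot edges always have a direction and out-degrees stay bounded. In a round $t$ with $j=j(t)\ge1$: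

* orient every $F_j$-edge between $Z$ and $Q_{t-1}$ from $Z$ to $Q_{t-1}$;
* orient the edges of $F_j[Z]$ with all out-degrees at most $7$.

The second item is possible. Every nonempty $U\subseteq Z$ has $|U|\le|Q_t|<6n_j$ by Lemma 8, so by (2) it spans fewer than $4|U|$ edges of $F_j$, and some vertex of $U$ has degree at most $7$ in $F_j[U]$. Repeatedly remove from $Z$ a vertex of degree at most $7$ in the remaining graph and orient its remaining edges away from it. An edge is oriented in the round in which the later of its ends enters $Q$, or not at all; orientations are never changed.

**Lemma 9.** (i) Every vertex has, at all times, out-degree at most $14$. (ii) After the update in a round $t$ with $j(t)=j\ge1$, every edge of $F_j$ inside $Q_t$ is oriented. (iii) If Bob marks $z_{ab}$ in round $t$ and afterwards both $a,b$ are hot, then after the update $ab$ is oriented.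

*Proof.* (i) A vertex $v$ gets out-edges only in the round $t$ in which it enters $Q$. There it gets at most $7$ out-edges within $Z$. Its out-edges to $Q_{t-1}$ go to its $F_{j(t)}$-neighbours in $Q_{t-1}$. If $t=1$, there are none. If $t\ge2$, then $j(t-1)\ge j(t)\ge1$, so $Q_{t-1}$ is closed under the closure rule for $F_{j(t-1)}\supseteq F_{j(t)}$. As $v\in V(F_{j(t)})\subseteq V(F_{j(t-1)})$ and $v\notin Q_{t-1}$, it has at most $7$ $F_{j(t-1)}$-neighbours in $Q_{t-1}$, hence at most $7$ $F_{j(t)}$-neighbours. The total is at most $14$.

(ii) Edges of $F_j$ inside $Q_t$ that meet $Z$ are oriented in round $t$. For $t=1$ there are no others. For $t\ge2$, an edge of $F_{j(t)}$ inside $Q_{t-1}$ is an edge of $F_{j(t-1)}$ inside $Q_{t-1}$, with $j(t-1)\ge 1$, and was oriented earlier, by induction on $t$.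

(iii) Let $a$ be the end in a layer, $a\in A_i$. As $a$ is unmarked, $i\le j(t)$. So $j(t)\ge1$ and $ab\in E(F_{j(t)})$. Both hot vertices lie in $Q_t$ by the first item of Step 3. Apply (ii). $\square$

**Step 5: The response rule.** In round $t$, after the update, Alice responds as follows.

* If Bob marked $z_{ab}$ and exactly one of $a,b$ is hot, she marks it.
* If Bob marked $z_{ab}$ and both $a,b$ are hot, then $ab$ is oriented by Lemma 9(iii), say $x\to y$, and she marks $y$.
* In all other cases, including Bob marking some other vertex, she makes a free move.

Responses of the first two kinds are the forced ones. They mark hot vertices, as promised in Step 1. There is no circularity: the updates and moves of round $t$ only use Lemmas 7 to 9 up to and including Bob's $t$-th move.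

**Step 6: The load bound.** It remains to see that loads stay at most $18$. Suppose Bob marks $z_{vw}$ in some round, $v$ is hot after this move, and $v$ is still unmarked at the end of the round. Since Alice did not mark $v$, the first rule did not apply. So both $v$ and $w$ were hot and $v\to w$. Thus every increase of the load of $v$ from a value at least $3$, in a round that $v$ survives, uses an out-edge $vw$ of $v$. It is a different one each time, because $z_{vw}$ is marked only once. By Lemma 9(i), after each of Alice's moves every unmarked original vertex has load at most $3+14=17$. One move of Bob raises a load by at most $1$, so just after Bob's moves the loads of unmarked original vertices are at most $18$. In particular all of Alice's moves are legal with $k=19$. This proves $\operatorname{gcol}(G)\le 19$.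

## 7. The size of $G_d$

Only the size bound of Theorem 1 is left. Since $N=2^{(2d+10)2^{d-1}}=2^{(d+5)2^d}$ and $e(H)=dN$,
$$|V(G_d)|\le 2N+dN=(d+2)\,2^{(d+5)2^d}.$$
For $d\ge2$ we have $\log_2(d+2)\le d+1$, $\;d+5\le 3\cdot2^d$ and $d+1\le 2\cdot 4^d$. So
$$\log_2|V(G_d)|\le(d+5)2^d+d+1\le 3\cdot4^d+(d+1)\le5\cdot4^d\le2^{5d}.$$
Together with the bounds of Sections 5 and 6, both of which allow added isolated vertices, this completes the proof of Theorem 1, and the conjecture is false. $\blacksquare$

## 8. Bob's play on subdivisions of regular graphs

Now we change sides. Let $\operatorname{sd}_1(H)\subseteq G$ with $H$ regular of large degree. Bob wants to create an unmarked vertex with load at least $c$.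

**A matching, and how Alice spoils it.** Let Bob mark subdivision vertices along a matching of $H$ with both ends unmarked. Each time, Alice can mark only one of the two ends, so about half of the ends survive with larger load. Bob would like to repeat this among the survivors. But take $H=K_{n,n}$ with sides $X=\{x_1,\dots,x_n\}$, $Y=\{y_1,\dots,y_n\}$. Suppose Alice opens with $y_n$ and answers $z_{x_iy_i}$ by $y_i$ for $i=1,\dots,n-1$. Then all survivors are in $X$, and $Y$ is fully marked. From then on each move of Bob raises the load of at most one unmarked vertex, which Alice marks at once. Bob has gained only load $1$, and never gets beyond $2$.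

Two changes repair this. Bob should use a matching that covers only a small part of $X$ and $Y$, so that the survivors on one side still have many unmarked neighbours on the other. And he should not demand more load on both sides at once: he accepts load $i$ on one side and $j$ on the other, and raises $i+j$ by one in each stage. For general $H$ the partial matching is chosen at random, to keep degrees under control.

**Conventions.** Fix $c$ and consider the game on $G$ with any parameter $k'\le c$. Loads are counted in the copy of $\operatorname{sd}_1(H)$; marked neighbours outside the copy only help Bob. If a vertex Bob wants to mark is illegal, it is unmarked with at least $k'$ marked neighbours, so Bob has already won. If Alice has no legal move while unmarked vertices remain, Bob has won too. So legality can be ignored.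

**Definition (position).** An *$(i,j;\gamma,m)$-position* is a position with Bob to move, together with disjoint sets $X,Y\subseteq V(H)$ of unmarked vertices, a bipartite graph $F\subseteq H$ between $X$ and $Y$ with $e(F)>0$ and $z_e$ unmarked for all $e\in E(F)$, and reals $\Delta_X,\Delta_Y\ge m$, such that

* vertices of $X$ have load at least $i$ and $F$-degree at most $\Delta_X$, and vertices of $Y$ have load at least $j$ and $F$-degree at most $\Delta_Y$;
* $e(F)\ge\gamma\max(|X|\Delta_X,\,|Y|\Delta_Y)$.

The last condition says that on each side the average degree is at least a $\gamma$-fraction of the degree bound. For example, the untouched $K_{n,n}$, with Bob to move, is a $(0,0;1,n)$-position with $\Delta_X=\Delta_Y=n$. The two bounds may be very different: $F$ may be lopsided.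

**Lemma 10.** Let $0<\gamma\le1$ and $m\ge2^{17}/\gamma^3$. From an $(i,j;\gamma,m)$-position Bob can win, or force an $(i+1,j;\gamma',m')$- or an $(i,j+1;\gamma',m')$-position, where $\gamma'=\gamma^2/256$ and $m'=\gamma m/32$.

*Proof.* Put $e=e(F)$, $a=|X|$, $b=|Y|$, $\delta=\gamma/64$,
$$\theta=\frac{\delta}{\max(\Delta_X,\Delta_Y)},\qquad \mu=\theta\Delta_X\Delta_Y=\delta\min(\Delta_X,\Delta_Y)\ge\delta m\ge\frac{2^{11}}{\gamma^2}.$$

**Step 1: A random matching between good vertices.** Survivors should have large $F$-degree. Call $x\in X$ *good* if $\deg_F(x)\ge\gamma\Delta_X/4$, and $y\in Y$ *good* if $\deg_F(y)\ge\gamma\Delta_Y/4$. At most $a\gamma\Delta_X/4+b\gamma\Delta_Y/4\le e/2$ edges have an end that is not good. Select each edge of $F$ with both ends good independently with probability $\theta$. Let $M$ be the set of selected edges sharing no endpoint with another selected edge; it is a matching. Let $X^*\subseteq X$ and $Y^*\subseteq Y$ be the sets of endpoints of selected edges. A given edge with good ends is selected with probability $\theta$, independently of the at most $\Delta_X+\Delta_Y$ edges sharing an endpoint with it, so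
$$E|M|\ge\theta\,\frac e2\bigl(1-\theta(\Delta_X+\Delta_Y)\bigr)\ge\theta\,\frac e2(1-2\delta)\ge\frac{\theta e}4 .$$

**Step 2: Few edges go to vertices with too many neighbours in $X^*$.** The survivors will lie in $X^*$ or in $Y^*$, so we want most vertices on the other side to see at most $2\mu$ of them. For $y\in Y$ let $\deg^*(y)$ be its number of $F$-neighbours in $X^*$. The events $x\in X^*$ for $x\in X$ depend on disjoint sets of edges, so they are independent, and each has probability at most $\theta\Delta_X$. So $\deg^*(y)$ is a sum of at most $\Delta_Y$ independent indicators, with mean $\nu\le\theta\Delta_X\Delta_Y=\mu$ and variance at most $\nu\le\mu$. If $\deg^*(y)>2\mu$, then $\deg^*(y)-\nu\ge\deg^*(y)-\mu>\mu$, and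
$$\deg^*(y)\le2\bigl(\deg^*(y)-\mu\bigr)\le2\bigl(\deg^*(y)-\nu\bigr)\le\frac{2\bigl(\deg^*(y)-\nu\bigr)^2}{\mu}.$$
Taking expectations, $E\bigl[\deg^*(y)\mathbf 1_{\deg^*(y)>2\mu}\bigr]\le 2\mu/\mu=2$. Hence $W_Y:=\sum_{y\in Y}\deg^*(y)\mathbf 1_{\deg^*(y)>2\mu}$ has $E\,W_Y\le2b$. Symmetrically, for $x\in X$ let $\deg^*(x)$ be its number of $F$-neighbours in $Y^*$; then $W_X:=\sum_{x\in X}\deg^*(x)\mathbf 1_{\deg^*(x)>2\mu}$ has $E\,W_X\le2a$.

**Step 3: Fixing an outcome.** We want a large $M$ and small $W_X,W_Y$ at once. By Steps 1 and 2,
$$E\Bigl[|M|-\frac{\theta e}{32b}W_Y-\frac{\theta e}{32a}W_X\Bigr]\ge\frac{\theta e}4-\frac{\theta e}{16}-\frac{\theta e}{16}=\frac{\theta e}8 .$$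
Fix an outcome attaining at least this, and let $T=|M|$. Then $T\ge\theta e/8>0$. Moreover $W_Y\le 32bT/(\theta e)$, and using $e\ge\gamma b\Delta_Y$ and $\theta\Delta_Y=\mu/\Delta_X$,
$$W_Y\le\frac{32T}{\gamma\theta\Delta_Y}=\frac{32T\Delta_X}{\gamma\mu},\qquad\text{and symmetrically}\qquad W_X\le\frac{32T\Delta_Y}{\gamma\mu}.\tag{3}$$

**Step 4: Bob plays $M$.** We show that at least $T$ ends of matching edges survive with larger load. Bob goes through $M$ in any order. For the current edge $xy$: if $z_{xy}$ or $x$ or $y$ is marked, he goes to the next edge without moving; otherwise he marks $z_{xy}$ and Alice replies. Let $r$ be the number of edges of $M$ Bob marks, $s$ the number of edges $xy$ passed over with $z_{xy}$ already marked, necessarily by Alice in this stage, and $q$ the number of other edges passed over; each of the latter has an endpoint marked by Alice in this stage. So $r+s+q=T$.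

Alice made $r$ moves, at least $s$ of them on subdivision vertices, so she marked at most $r-s$ original vertices. Since $M$ is a matching, at least $q$ of these are endpoints of the $q$ edges. So at most $r-s-q$ of the $2(r+s)$ endpoints of the other $r+s$ edges are marked, and at least
$$2(r+s)-(r-s-q)=r+3s+q\ge T$$
of them are unmarked. All these $r+s$ edges have their subdivision vertex marked in this stage, so the unmarked endpoints have gained load at least $1$. At least $T/2$ of them lie in $X$, or at least $T/2$ lie in $Y$. Assume the former; the other case is identical with $X,Y$ exchanged, since $\theta$, $\mu$ and (3) are symmetric. Let $X_1$ be the set of these vertices in $X$. Then vertices of $X_1$ have load at least $i+1$, $T/2\le|X_1|\le T$, $X_1\subseteq X^*$, and all of them are good.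

**Step 5: The new bipartite graph is dense.** Let $Y_1$ be the set of unmarked $y\in Y$ with $\deg^*(y)\le2\mu$, and let $F_1$ consist of the edges of $F$ between $X_1$ and $Y_1$ whose subdivision vertex is still unmarked. By goodness, $e_F(X_1,Y)\ge|X_1|\gamma\Delta_X/4\ge T\gamma\Delta_X/8$. The edges at $X_1$ that are discarded are:

* at most $W_Y$ edges to $y$ with $\deg^*(y)>2\mu$, because $X_1\subseteq X^*$;
* at most $r\cdot2\mu\le2T\delta\Delta_X$ edges to other vertices $y$ marked in this stage, since Alice marked at most $r$ vertices and each such $y$ has at most $2\mu$ neighbours in $X_1$;
* at most $2r\le2T$ edges whose subdivision vertex was marked in this stage.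

From $\mu\ge2^{11}/\gamma^2$ we get $\frac{32}{\gamma\mu}\le\frac\gamma{64}$. Also $2\delta=\frac\gamma{32}$, and $\frac2{\Delta_X}\le\frac2\mu\le\frac{\gamma^2}{2^{10}}\le\frac\gamma{64}$. With (3),
$$e(F_1)\ge T\Delta_X\gamma\Bigl(\frac18-\frac1{64}-\frac1{32}-\frac1{64}\Bigr)=\frac\gamma{16}T\Delta_X>0.$$

**Step 6: The new parameters.** Set $\Delta'_X=\Delta_X$ and $\Delta'_Y=2\mu$. They bound the degrees of $F_1$, since a vertex $y\in Y_1$ has at most $\deg^*(y)\le2\mu$ neighbours in $X_1\subseteq X^*$. We check the density condition on both sides. First,
$$e(F_1)\ge\frac\gamma{16}|X_1|\Delta_X\ge\gamma'|X_1|\Delta'_X.$$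
Second, $T\Delta_X\ge\frac{\theta e}8\Delta_X\ge\frac\gamma8\,b\,\theta\Delta_X\Delta_Y=\frac{\gamma b\mu}8$, so
$$e(F_1)\ge\frac{\gamma^2}{128}\,b\mu=\frac{\gamma^2}{256}\,b\cdot2\mu\ge\gamma'|Y_1|\Delta'_Y .$$
Finally $\Delta'_X\ge m\ge m'$ and $\Delta'_Y=2\mu\ge2\delta m=\gamma m/32=m'$. It is Bob's turn, the sets $X_1,Y_1$ are unmarked, and vertices of $Y_1$ still have load at least $j$. So this is an $(i+1,j;\gamma',m')$-position. $\square$

**Proof of Theorem 2.** Let $\gamma_0=\frac18$, $m_0=k$, $\gamma_{s+1}=\gamma_s^2/256$, $m_{s+1}=\gamma_sm_s/32$. The $\gamma_s$ do not depend on $k$, and $m_s$ is a positive constant times $k$. So we can choose $k_0(c)\ge7$ such that $k\ge k_0(c)$ implies $m_s\ge2^{17}/\gamma_s^3$ for $0\le s\le2c-2$.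

Let $H$ be $k$-regular on $n\ge k+1\ge8$ vertices, with $k\ge k_0(c)$. A maximum cut of $H$ contains at least half of the edges, since otherwise some vertex could be moved across to improve it. This gives a bipartite subgraph with at least $kn/4$ edges. After Alice's first move at most $k$ of its edges are lost, namely those at a marked vertex, or one with marked subdivision vertex. At least $kn/4-k\ge kn/8$ edges remain, as $n\ge8$. Let $F$ consist of them, let $X,Y$ be the unmarked vertices of the two sides, and let $\Delta_X=\Delta_Y=k$. Since $|X|,|Y|\le n$, this is a $(0,0;\gamma_0,m_0)$-position.

Apply Lemma 10 $2c-1$ times. Bob wins, or reaches an $(i,j;\cdot,\cdot)$-position with $i+j=2c-1$, so $i\ge c$ or $j\ge c$. As $e(F)>0$, both $X$ and $Y$ are nonempty. Hence some unmarked vertex has at least $c\ge k'$ marked neighbours and can never be marked. So Alice has no winning strategy for any $k'\le c$, that is, $\operatorname{gcol}(G)\ge c+1$. $\blacksquare$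

## 9. From large arrangeability to a dense 1-subdivision, and $\log\log n$

For the upper bound in Theorem 3 we need to find, in a graph with bounded $\operatorname{gcol}$ and large arrangeability, the 1-subdivision of a regular graph of large degree. A greedy argument first finds the 1-subdivision of a dense graph.

**Lemma 11.** If $\operatorname{gcol}(G)\le c$ and $\operatorname{arr}(G)=p+1\ge1$, then $G\supseteq\operatorname{sd}_1(H)$ for some graph $H$ with average degree at least $(p+1)/(16c^2)$.

*Proof.* **Step 1: $G$ is sparse.** In a play won by Alice with parameter $\operatorname{gcol}(G)\le c$, each vertex has at most $c-1$ neighbours marked before it. Counting each edge at its later end, every $S\subseteq V(G)$ spans at most $(c-1)|S|$ edges.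

**Step 2: A greedy ordering that must get stuck.** Build an ordering from right to left. If $S$ is the set of unplaced vertices and $R=V(G)\setminus S$, place next, at the right end of $S$, a vertex $v\in S$ such that $\deg_{G[S]}(v)\le4c$ and at most $p$ vertices of $S\setminus\{v\}$ have a common neighbour with $v$ in $R$. If this never got stuck, the resulting ordering would show that $G$ is $p$-arrangeable, contrary to $\operatorname{arr}(G)=p+1$. So it gets stuck at some $S\ne\emptyset$.

**Step 3: Many pairs in $S$ have a common neighbour in $R$.** Fewer than $|S|/2$ vertices $v\in S$ have $\deg_{G[S]}(v)>4c$, since by Step 1 the degrees in $G[S]$ sum to at most $2(c-1)|S|$. So more than $|S|/2$ vertices of $S$ satisfy the degree condition and therefore violate the other one: each has at least $p+1$ partners in $S$ with which it has a common neighbour in $R$. Let $P$ be the set of pairs in $S$ with a common neighbour in $R$. Each pair is counted at most twice, so $|P|\ge(p+1)|S|/4$.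

**Step 4: Each vertex of $R$ serves one pair.** A vertex of $R$ may be the common neighbour of several pairs, but in a subdivision it can subdivide only one edge. When $w\in R$ was placed, it had at most $4c$ neighbours in the then unplaced set, which contains $S$. So $w$ has at most $4c$ neighbours in $S$. For each $w\in R$ with at least two neighbours in $S$ pick a uniformly random pair of them. Each pair of $P$ is picked with probability at least $1/\binom{4c}2\ge1/(8c^2)$. So for some choice at least $|P|/(8c^2)\ge(p+1)|S|/(32c^2)$ distinct pairs are picked. Let $H$ be the graph on $S$ whose edges are these pairs. Its average degree is at least $(p+1)/(16c^2)$. Assign to each edge a vertex $w\in R$ that picked it. Distinct pairs get distinct $w$, since each $w$ picked only one pair. This gives $\operatorname{sd}_1(H)\subseteq G$. $\square$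

**The theorem of Janzer and Sudakov.** The passage from dense to regular is a deep theorem which we cite: Janzer and Sudakov, *Resolution of the Erdős–Sauer problem on regular subgraphs*, Forum of Mathematics, Pi 11 (2023), e19. *For every $k$ there are $C,h_0$ such that every graph on $h\ge h_0$ vertices with average degree at least $C\log\log h$ has a $k$-regular subgraph.* We take logarithms to base $2$; changing the base only changes constants.

**Proof of the upper bound in Theorem 3.** Let $\operatorname{gcol}(G)\le c$, $n=|V(G)|\ge16$, and $k=k_0(c)$ from Theorem 2. Take $C,h_0$ for this $k$; enlarging them if necessary, $C,h_0\ge1$. Suppose $\operatorname{arr}(G)\ge16c^2(C+h_0)\log\log n$. Since $n\ge16$, $\log\log n\ge2$, so $\operatorname{arr}(G)\ge1$ and Lemma 11 gives $\operatorname{sd}_1(H)\subseteq G$, where $H$ has average degree at least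
$$(C+h_0)\log\log n\ge h_0 .$$
A graph has more vertices than its average degree, so $h=|V(H)|>h_0$. Also $h\le n$, so the average degree of $H$ is at least $C\log\log h$. Hence $H$ has a $k$-regular subgraph $H'$, and $\operatorname{sd}_1(H')\subseteq\operatorname{sd}_1(H)\subseteq G$. By Theorem 2, $\operatorname{gcol}(G)\ge c+1$, a contradiction. So $\operatorname{arr}(G)\le C_c\log\log n$ with $C_c=16c^2(C+h_0)$.

**Proof of sharpness for $c\ge19$.** Given large $n$, let $d=\lfloor\frac15\log_2\log_2n\rfloor$, so $d\ge2$ and $2^{5d}\le\log_2n$. By Theorem 1, $|V(G_d)|\le2^{2^{5d}}\le n$. Add isolated vertices to $G_d$ to obtain an $n$-vertex graph. Again by Theorem 1, it has $\operatorname{gcol}\le19\le c$ and $\operatorname{arr}\ge(d-2)/4=\Omega(\log\log n)$. With the upper bound, the largest arrangeability of an $n$-vertex graph with game coloring number at most $c$ is $\Theta_c(\log\log n)$ for every fixed $c\ge19$. $\blacksquare$
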